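# Fundamental groups of smooth Legendrian subvarieties of $\mathbb{CP}^{2n+1}$

## 1. Linear spaces, $\mathbb P^1\times Q^{n-1}$, and the guess "simply connected"

Take a smooth connected Legendrian subvariety $X$ of $\mathbb{CP}^{2n+1}$ with $n\ge 2$. Must $X$ be simply connected? The question comes from the thesis *Symplectic Topology of Projective Space: Lagrangians, Local Systems and Twistors*. The natural first guess is **yes**: Legendrian is a strong condition, and the examples that one writes down first are all simply connected. We fix the definitions and then test the guess.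

Varieties are over $\mathbb C$. Put $N=n+1$ and $V=\mathbb C^{2N}$ with basis $e_1,\dots,e_{2N}$ and symplectic form $\omega=\sum_{i=1}^{N}dz_i\wedge dz_{N+i}$. The contact hyperplane at $[v]\in\mathbb P(V)=\mathbb{CP}^{2n+1}$ is the image of $v^{\perp}=\{w:\omega(v,w)=0\}$ in $T_{[v]}\mathbb P(V)=\mathrm{Hom}(\mathbb Cv,V/\mathbb Cv)$.

**Definition (Legendrian subvariety).** A projective subvariety $X\subset\mathbb P(V)$ of dimension $n$ is *Legendrian* if its tangent spaces at smooth points lie in the contact hyperplanes. A *smooth Legendrian subvariety* is nonsingular and connected.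

It is convenient to work on the affine cone $\widehat X\subset V\setminus 0$. Let $\lambda$ be the 1-form $\lambda_v(w)=\omega(v,w)$. If $v=\sum_i(p_ie_i+q_ie_{N+i})$, then
$$\lambda=\sum_i(p_i\,dq_i-q_i\,dp_i),\qquad d\lambda=2\omega. \tag{1}$$
By definition, $X$ is Legendrian exactly when $\lambda$ restricts to $0$ on $\widehat X$ and $\dim\widehat X=n+1$. Then $\omega=\frac12d\lambda$ also restricts to $0$, so $\widehat X$ is Lagrangian. Conversely, if $\widehat X$ is Lagrangian, then $v\in T_v\widehat X$ gives $\omega(v,w)=0$ for all $w\in T_v\widehat X$. So Legendrian means that the affine cone is Lagrangian.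

*First test.* If $\Lambda\subset V$ is a Lagrangian subspace, then $\mathbb P(\Lambda)\cong\mathbb P^n$ is Legendrian, and it is simply connected.

*Second test.* Identify $V=\mathbb C^2\otimes\mathbb C^N$ with the form $\omega_0\otimes g$, where $\omega_0$ is the area form and $g$ the standard symmetric form. Let $Q^{n-1}=\{g(q,q)=0\}\subset\mathbb P^n$, and consider $\mathbb P^1\times Q^{n-1}$ in the Segre embedding $([a],[q])\mapsto[a\otimes q]$. Its dimension is $n$. A tangent vector of the cone at $a\otimes q$ is $a'\otimes q+a\otimes q'$ with $g(q,q')=0$. Pairing two of them gives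
$$\omega_0(a',a'')g(q,q)+\omega_0(a',a)g(q,q'')+\omega_0(a,a'')g(q',q)+\omega_0(a,a)g(q',q'')=0,$$
so this is a smooth Legendrian variety for $n\ge2$. Again it is simply connected, because a smooth quadric of dimension at least $1$ is.

A sensible way to try to prove the guess is to use only the position of $X$ in projective space. The Barth–Larsen theorem says that a smooth connected $X\subset\mathbb P^M$ of dimension $n$ with $2n\ge M+1$ is simply connected. Here $M=2n+1$, and the hypothesis would read $2n\ge 2n+2$. It fails by $2$, so the theorem does not apply.

In fact the guess is false for every $n\ge 2$. Call a group *projective* if it is isomorphic to $\pi_1(Y)$ for some smooth connected complex projective variety $Y$. For example, surface groups $\pi_1(C)$ and the groups $\mathbb Z^{2g}$ (abelian varieties) are projective, and so is every finite group, by Serre. The group $\mathbb Z$ is not, since the first Betti number of a smooth projective variety is even.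

**Theorem A.** Let $n\ge2$ and let $C$ be any compact Riemann surface. There is a smooth connected Legendrian subvariety $X\subset\mathbb{CP}^{2n+1}$ with a morphism $p:X\to C$, whose fibres are quadrics of dimension $n-1$, such that $p_*:\pi_1(X)\to\pi_1(C)$ is an isomorphism. In particular, if $g(C)\ge1$, then $X$ is not simply connected.

**Theorem B.** Let $n\ge2$. A group is the fundamental group of some smooth connected Legendrian subvariety of $\mathbb{CP}^{2n+1}$ if and only if it is a projective group.

So being Legendrian imposes no restriction on $\pi_1$ beyond projectivity; in particular every finite group occurs. "Only if" in Theorem B holds by definition. Everything else is construction, and the second test contains its germ: $\mathbb P^1\times Q^{n-1}$ is a quadric bundle over a curve, and we want to change the curve.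

## 2. Envelopes of families of linear Legendrian spaces

Write $V=\bigoplus_{i=1}^NV_i$ with $V_i=\langle e_i,e_{N+i}\rangle$ a symplectic plane. If $\ell_i\subset V_i$ is a line for each $i$, then $\bigoplus\ell_i$ is a Lagrangian subspace, so $\mathbb P(\bigoplus\ell_i)\cong\mathbb P^n$ is Legendrian. Let the lines move with a parameter $b$ in an $m$-dimensional variety $B$. The moving $\mathbb P^n$'s sweep out something of dimension up to $n+m$. In each of them we keep only the points where the contact form vanishes in the directions of motion. That is $m$ equations, so we expect dimension $n$.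

**Charts on $\mathbb P(V_i)$.** A symplectic basis $(e,e')$ of $V_i$ gives the affine coordinate $s\leftrightarrow\mathbb C(e+se')$ on $\mathbb P(V_i)\cong\mathbb P^1$. We use the two bases $(e_i,e_{N+i})$ and $(e_{N+i},-e_i)$, whose charts cover $\mathbb P^1$; the coordinates are related by $s\mapsto-1/s$. The form $\lambda$ looks the same in both bases.

**The construction.** Let $B$ be a smooth connected projective variety of dimension $m$ with morphisms $f_i:B\to\mathbb P(V_i)$, $i=1,\dots,N$. Let $\ell_i=f_i^*\mathcal O(-1)\subset V_i\otimes\mathcal O_B$ and $W=\bigoplus\ell_i$. Let $\widehat W$ be the total space of $W$ minus the zero section, $\mathbb P(W)$ the bundle of lines in $W$ (fibre $\mathbb P^n$), and let $\Psi:\widehat W\to V\setminus0$ and $\Phi:\mathbb P(W)\to\mathbb P(V)$ be the obvious maps.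

Near a given $b$, choose for each $i$ a chart around $f_i(b)$, regard $f_i$ as a function, and trivialize $\ell_i$ by $(1,f_i)$. Then $\Psi(b,z)$ has coordinates $p_i=z_i$, $q_i=z_if_i(b)$, and (1) gives
$$\Psi^*\lambda=\sum_i\big(z_i(z_i\,df_i+f_i\,dz_i)-z_if_i\,dz_i\big)=\sum_iz_i^2\,df_i. \tag{2}$$
Let $\widehat X\subset\widehat W$ be the set of points where the covector $\Psi^*\lambda$ vanishes, and put
$$\widehat X=\Big\{(b,z):\sum_iz_i^2\,df_i(b)=0\in T_b^*B\Big\},\qquad X=\widehat X/\mathbb C^*\subset\mathbb P(W),\qquad p:X\to B. \tag{3}$$
The definition of $\widehat X$ does not depend on charts. The fibre of $p$ over $b$ is an intersection of $m$ diagonal quadrics in $\mathbb P^n$. For $z\ne0$ put $I(z)=\{i:z_i\neq0\}$, which does not depend on charts either.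

*Example 1.* Let $B=\mathbb P^1$ and let every $f_i$ be the identity (with all $V_i$ identified with $\mathbb C^2$). Then (3) reads $\sum z_i^2=0$ and $\Psi(b,z)=(1,s)\otimes z$. So $X$ is the variety $\mathbb P^1\times Q^{n-1}$ of Section 1.

*Example 2: the first attempt at a counterexample.* Replace $\mathbb P^1$ by a curve $C$ of genus at least $1$ and take all $f_i$ equal to one map $f:C\to\mathbb P^1$ of degree $d\ge2$. Now (3) reads $(\sum z_i^2)\,df=0$. Two things go wrong.

First, away from the ramification of $f$, $X$ is $C\times Q^{n-1}$, and $\Phi$ is $f\times\mathrm{id}$ followed by the Segre map. It is generically $d$ to $1$ and its image is again $\mathbb P^1\times Q^{n-1}$; the topology of $C$ is lost. Second, where $df=0$ the fibre is all of $\mathbb P^n$. If $f=t^2$ near $t=0$, the equation is $2t\sum z_i^2=0$, and $X$ has two branches crossing along $t=0=\sum z_i^2$.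

The remedy is to let the $f_i$ differ. Then at a ramification point of a single $f_i$ the quadric only loses one from its rank, and two points of $X$ can collide only if many independent coincidences occur at once. We first isolate exactly what has to be avoided.

## 3. Two conditions that make $X$ an embedded Legendrian variety

In the following, $\partial_u\partial_vf_i$ is computed in local coordinates of $B$ at $b$, with $u,v$ extended as constant vectors.

**Condition (S).** There is no $(b,[z])\in X$ and $0\ne v\in T_bB$ with $z_i\,df_i(v)=0$ for all $i$ and $\sum_iz_i^2\,\partial_u\partial_vf_i(b)=0$ for all $u\in T_bB$.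

**Condition (I).** There are no $b\neq b'$ in $B$, nonempty $I\subset\{1,\dots,N\}$ and $a\in(\mathbb C^*)^I$ such that $f_i(b)=f_i(b')$ for all $i\in I$ and $\sum_Ia_i\,df_i(b)=0$, $\sum_Ia_i\,df_i(b')=0$, where for each $i$ the same chart is used at $b$ and at $b'$.

Neither depends on choices. In (S), with $z$ fixed, $\sum_iz_i^2f_i$ has a critical point at $b$, so its Hessian does not depend on coordinates of $B$. Independence of the charts on $\mathbb P(V_i)$ will be visible in Step 1 below. In (I), the chart change $f\mapsto-1/f$ replaces $df_i$ by $df_i/f_i^2$ at both points; since $f_i(b)=f_i(b')$, this only rescales $a_i$.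

In Example 1 both conditions hold: $z_i\,df_i(v)=0$ for all $i$ with $v\ne0$ forces $z=0$, and $f_i(b)=f_i(b')$ forces $b=b'$. In Example 2 both fail. For (S), take a ramification point $b$ of $f$, any $v\ne0$, and $z\neq 0$ with $\sum z_i^2=0$. For (I), take unramified $b\ne b'$ with $f(b)=f(b')$, $I=\{1,\dots,N\}$, and $a_i\neq0$ with $\sum a_i=0$.

**Lemma 1.** If $X\neq\emptyset$ and (S), (I) hold, then $X$ is smooth of pure dimension $n$, and $\Phi|_X$ is a closed embedding whose image has Lagrangian affine cone. If $X$ is connected, then $\Phi(X)$ is a smooth connected Legendrian subvariety.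

*Proof.*

**Step 1: $X$ is smooth of dimension $n$.** By (2), $\Psi^*\lambda$ kills the vectors tangent to the fibres of $\widehat W\to B$. So it is a section $\theta$ of the pullback of $T^*B$, and $\widehat X=\{\theta=0\}$. In coordinates on $B$ its components are $g_k=\sum_iz_i^2\partial_kf_i$, $k=1,\dots,m$. For a tangent vector $(v,\zeta)$ of $\widehat W$,
$$dg_k(v,\zeta)=\sum_iz_i^2\,\partial_v\partial_kf_i+2\sum_iz_i\zeta_i\,\partial_kf_i. \tag{4}$$
Suppose $dg_1,\dots,dg_m$ are dependent at a point of $\widehat X$, say $\sum u^kdg_k=0$ with $u\neq0$. The coefficient of $\zeta_i$ gives $z_i\,df_i(u)=0$ for all $i$, and the rest gives $\sum_iz_i^2\partial_v\partial_uf_i=0$ for all $v$. This is exactly the failure of (S), with $u$ in the role of $v$. So (S) says that $d\theta$ maps onto $T_b^*B$ at every zero of $\theta$, which is a statement free of charts. Hence $\widehat X$ is smooth of dimension $(m+n+1)-m=n+1$. Since $\widehat X\to X$ is a principal $\mathbb C^*$-bundle, $X$ is smooth of pure dimension $n$.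

**Step 2: $\Psi|_{\widehat X}$ and $\Phi|_X$ are immersions.** From $\Psi(b,z)=(z_i,z_if_i)$,
$$d\Psi(v,\zeta)=\big(\zeta_i,\ \zeta_if_i+z_i\,df_i(v)\big).$$
This vanishes iff $\zeta=0$ and $z_i\,df_i(v)=0$ for all $i$. Suppose such a vector is nonzero (so $v\ne0$) and tangent to $\widehat X$. Then (4) with $\zeta=0$ gives $\sum_iz_i^2\partial_v\partial_kf_i=0$ for all $k$. This contradicts (S). So $\Psi|_{\widehat X}$ is an immersion.

For $\Phi|_X$: a tangent vector of $X$ lifts to some $\xi\in T\widehat X$. If $d\Phi$ kills it, then $d\Psi(\xi)\in\mathbb C\,\Psi$. The Euler field $E$ is tangent to $\widehat X$ and $d\Psi(E)=\Psi$, so $d\Psi(\xi-cE)=0$ for some $c$. Hence $\xi=cE$, which represents the zero vector of $X$.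

(That one condition serves both steps is a symmetry. With $F=\frac12\sum z_i^2f_i(b)$, $\widehat X$ is the locus $\partial F/\partial b=0$, and $p_i=z_i$, $q_i=\partial F/\partial z_i$. Smoothness fails iff some $u\neq0$ satisfies $F_{bb}u=0$, $F_{zb}u=0$, and the immersion property fails iff the same holds for some $v\neq0$; the block $F_{bb}$ is symmetric.)

**Step 3: the cone is Lagrangian.** By definition $\Psi^*\lambda$ vanishes at every point of $\widehat X$, so $\lambda$ and $\omega=\frac12d\lambda$ pull back to $0$ on $\widehat X$. The cone is isotropic of dimension $n+1=\frac12\dim V$.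

**Step 4: $\Phi|_X$ is injective.** Suppose $\Phi(b,[z])=\Phi(b',[z'])$ for distinct points. Since $\Phi$ is injective on each fibre of $\mathbb P(W)\to B$, we have $b\ne b'$. The $V_i$-component of a vector representing the image is nonzero iff $z_i\ne0$, and then it spans the line $f_i(b)$. So $I(z)=I(z')=:I$ and $f_i(b)=f_i(b')$ for $i\in I$. Use a common chart for each $i\in I$ and rescale; then $z_i=z_i'$ for $i\in I$. With $a_i=z_i^2$ for $i\in I$, the equations (3) at the two points are $\sum_Ia_i\,df_i(b)=0=\sum_Ia_i\,df_i(b')$. This contradicts (I).

**Step 5: conclusion.** $X$ is compact, being closed in $\mathbb P(W)$. An injective immersion of a compact complex manifold is a closed embedding, and its image is algebraic by Chow's theorem. If $X$ is connected, the image is smooth and connected, hence irreducible, and it is Legendrian by Step 3. $\square$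

## 4. Maps with simply connected general fibre and no multiple fibres

We need $\pi_1(X)\cong\pi_1(B)$ although some fibres of $p$ are singular. What saves us is that every fibre, however singular, has a point where $p$ is a submersion.

**Lemma 2.** Let $p:X\to B$ be a holomorphic map of compact connected complex manifolds, and let $\Delta\subsetneq B$ be closed analytic such that over $B^\circ=B\setminus\Delta$ the map $p$ is a submersion with nonempty, connected, simply connected fibres. Assume every fibre $p^{-1}(b)$, $b\in B$, contains a point where $p$ is a submersion. Then $p_*:\pi_1(X)\to\pi_1(B)$ is an isomorphism.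

*Proof.* Let $X^\circ=p^{-1}(B^\circ)$, choose a base point $x_0\in X^\circ$ and put $b_0=p(x_0)$.

**Step 1: compare over $B^\circ$.** The map $X^\circ\to B^\circ$ is a proper submersion, hence a fibre bundle by Ehresmann's theorem. The exact sequence $\pi_1(F)\to\pi_1(X^\circ)\to\pi_1(B^\circ)\to\pi_0(F)$, with $\pi_1(F)$ trivial and $F$ connected, gives $\pi_1(X^\circ)\cong\pi_1(B^\circ)$. We identify these two groups.

**Step 2: reduce to an equality of kernels.** The complements of $B^\circ$ in $B$ and of $X^\circ$ in $X$ are proper analytic subsets, of real codimension at least $2$. Loops can be pushed off them, so $\pi_1(B^\circ)\to\pi_1(B)$ and $\pi_1(X^\circ)\to\pi_1(X)$ are onto. Let $K_B,K_X$ be the kernels. An element of $K_X$ is trivial in $\pi_1(X)$, hence its image in $\pi_1(B)$ is trivial; so $K_X\subset K_B$. It remains to show $K_B\subset K_X$.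

**Step 3: generators of $K_B$.** The group $K_B$ is normally generated by meridians $\tau\cdot\partial\delta\cdot\tau^{-1}$. Here $\delta$ is a small disc transverse, at a smooth point $b$ of $\Delta$, to a component of $\Delta$ of codimension one, meeting $\Delta$ only at $b$; and $\tau$ is a path in $B^\circ$ from $b_0$ to $\partial\delta$. Indeed, a loop in $K_B$ bounds a disc in $B$. In general position this disc avoids the singular locus of $\Delta$ and its components of codimension at least $2$ (these have real codimension at least $4$), and it crosses the rest transversally in finitely many points. Cutting the disc into pieces around these points writes the loop as a product of conjugates of meridians and their inverses.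

**Step 4: meridians lift to null-homotopic loops.** Let $\tau\cdot\partial\delta\cdot\tau^{-1}$ be such a meridian at $b$. By hypothesis $p$ is a submersion at some point of $p^{-1}(b)$, so by the implicit function theorem there is a section $s$ of $p$ on a neighborhood of $b$. Shrink $\delta$ into this neighborhood. Since $p\circ s=\mathrm{id}$, $s(\partial\delta)\subset X^\circ$. Lift $\tau$ to a path in the bundle $X^\circ$ starting at $x_0$, then continue inside the last fibre, which is connected, to reach $s(\tau(1))$. Call the result $\tilde\tau$. The loop $\tilde\tau\cdot s(\partial\delta)\cdot\tilde\tau^{-1}$ maps to a loop homotopic to $\tau\cdot\partial\delta\cdot\tau^{-1}$, so it represents the meridian in $\pi_1(X^\circ)=\pi_1(B^\circ)$. In $X$ it is null-homotopic through the disc $s(\delta)$. So the meridian lies in $K_X$. As $K_X$ is normal, $K_B\subset K_X$.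

Hence $K_X=K_B$, and $p_*:\pi_1(X)=\pi_1(X^\circ)/K_X\to\pi_1(B^\circ)/K_B=\pi_1(B)$ is an isomorphism. $\square$

The submersion points that the lemma needs are easy to recognize in our construction. Let (S) hold, so that $X$ is smooth with tangent space given by $dg_k=0$. In the fibre directions ($v=0$), (4) is the map
$$\zeta\mapsto 2\sum_iz_i\zeta_i\,df_i(b)\in T_b^*B. \tag{5}$$
If it is onto, then for every $v$ one can find $\zeta$ with $dg(v,\zeta)=0$, so $p$ is a submersion at $(b,[z])$. The map (5) is onto exactly when $\{df_i(b)\}_{i\in I(z)}$ spans $T_b^*B$.

## 5. Quadric bundles over a curve: Theorem A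

Take $B=C$, $m=1$. We choose the $f_i$ at random and check (S) and (I) by dimension counts. All counts use the following.

**Counting principle.** Let $P$ (parameters) and $\Sigma$ (choices, irreducible) be varieties and $Z\subset P\times\Sigma$ a constructible set such that for each $t\in P$ the set $\{\sigma:(t,\sigma)\in Z\}$ is empty or of codimension at least $k$ in $\Sigma$. Then $\dim Z\le\dim P+\dim\Sigma-k$. So for general $\sigma$ the set $\{t:(t,\sigma)\in Z\}$ has dimension at most $\dim P-k$, and it is empty if $k>\dim P$.

*Proof of Theorem A.*

**Step 1: a supply of maps $C\to\mathbb P^1$ with free jets.** Let $g=g(C)$ and let $L$ be a line bundle of degree $d\ge2g+3$. If $E$ is an effective divisor of degree at most $4$, then $\deg(L-E)\ge2g-1$, so $H^1(L-E)=0$ and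
$$H^0(L)\to H^0(L|_E)\quad\text{is onto.} \tag{6}$$
Let $U\subset H^0(L)^2$ be the set of pairs $(s,t)$ without common zeros. It is open, and nonempty: take $s\ne0$ and choose $t$ nonzero at the finitely many zeros of $s$. A pair gives a morphism $f=s/t:C\to\mathbb P^1$ of degree $d$; in the other chart it is $-t/s$.

Consider the pairs with $t(b)\neq0$, and fix $t$. Taking the 2-jet of $s/t$ at $b$ means multiplying the 2-jet of $s$ by that of $1/t$, which is a linear isomorphism on 2-jets. By (6) with $E=3b$ the 2-jet of $s$ at $b$ is arbitrary. So
$$(s,t)\mapsto(f(b),f'(b),f''(b))\in\mathbb C^3\quad\text{is a submersion where }t(b)\ne0.$$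
In the same way, (6) with $E=2b+2b'$ shows that for $b\ne b'$
$$(s,t)\mapsto(f(b),f'(b),f(b'),f'(b'))\in\mathbb C^4\quad\text{is a submersion where }t(b)t(b')\ne0.$$
The other chart is handled by exchanging $s$ and $t$, up to sign.

**Step 2: what a general choice avoids.** Let $(f_1,\dots,f_N)$ come from a general point of $U^N$. We claim:

- (a) there are no $b\in C$ and $i\ne j$ with $f_i'(b)=f_j'(b)=0$;
- (b) there are no $b\in C$ and $i$ with $f_i'(b)=f_i''(b)=0$;
- (c) condition (I) holds.

We treat each of the finitely many choices of charts and of indices separately. For (a) and (b), fix $b$: the bad locus in $U^N$ has codimension $2$ by Step 1, while $b$ has one parameter.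

For (c), fix $I$, $b\ne b'$ and $[a]\in(\mathbb C^*)^I/\mathbb C^*$. (Condition (I) only sees $a$ up to scaling. For $i\in I$ the equal points $f_i(b)=f_i(b')$ lie in a common chart.) The equations
$$f_i(b)=f_i(b')\ (i\in I),\qquad\sum_Ia_if_i'(b)=0,\qquad\sum_Ia_if_i'(b')=0$$
are $|I|+2$ linear equations on $(f_i(b),f_i'(b),f_i(b'),f_i'(b'))_{i\in I}\in\mathbb C^{4|I|}$. They are independent, since they involve disjoint sets of variables and $a\ne0$. By Step 1 the bad locus has codimension $|I|+2$ (or is empty). The parameters $(b,b',[a])$ have dimension $2+(|I|-1)=|I|+1$, one less. The counting principle gives the claim.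

**Step 3: condition (S).** Suppose (S) fails at $(b,[z])$ with $v\ne0$. As $T_bC$ is a line, $z_if_i'(b)=0$ for all $i$, so $f_i'(b)=0$ for all $i\in I(z)$. By (a), $I(z)=\{k\}$ for one $k$. The second part of the failure says $z_k^2f_k''(b)=0$. This contradicts (b).

**Step 4: the fibres.** The fibre $X_b=\{\sum_iz_i^2f_i'(b)=0\}\subset\mathbb P^n$ is a diagonal quadric. By (a) at most one coefficient vanishes, so its rank is at least $n\ge2$, and $X_b$ has dimension $n-1$. Choose $i\ne j$ with $f_i'(b),f_j'(b)\ne0$ and $z_i,z_j\ne0$ with $z_i^2f_i'(b)+z_j^2f_j'(b)=0$, other coordinates $0$. This is a point of $X_b$ with $z_if_i'(b)\neq0$, so $p$ is a submersion there by (5).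

Let $\Delta\subset C$ be the finite set of ramification points of the $f_i$. For $b\notin\Delta$ no $f_i'(b)$ vanishes. Then $p$ is a submersion along all of $X_b$, since some $z_i$ is nonzero, and $X_b$ is a smooth quadric of dimension $n-1\ge1$, which is connected and simply connected.

**Step 5: $X$ is connected, and conclusion.** By Lemma 1, $X$ is smooth of pure dimension $n$. Fibres have dimension $n-1$, so no component of $X$ lies in a fibre, and each component maps onto $C$. Fix $b\notin\Delta$. Every component meets $X_b$. But $X_b$ is connected and the components are disjoint, so there is only one. By Lemma 1, $X\cong\Phi(X)$ is a smooth connected Legendrian subvariety of $\mathbb{CP}^{2n+1}$. By Lemma 2, $p_*:\pi_1(X)\to\pi_1(C)$ is an isomorphism. $\blacksquare$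

*Example 3.* Let $n=2$, let $C$ be an elliptic curve and $d=5$. Each $f_i$ has $2d=10$ ramification points by Riemann–Hurwitz (simple ones, by (b)). So $X\subset\mathbb P^5$ is a conic bundle over $C$ with $30$ singular fibres, each a pair of lines, and $\pi_1(X)\cong\mathbb Z^2$.

*Remark.* Only Steps 4 and 5 use $n\ge2$. For $n=1$ the map $X\to C$ is a double cover, and Lemma 2 says nothing. With $C=\mathbb P^1$ and $d=3$, it is branched over the $4+4$ ramification points of $f_1,f_2$, so $X$ is a connected Legendrian curve of genus $3$ in $\mathbb P^3$. In dimension one the guess fails already.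

## 6. Hyperplane sections of Legendrian varieties

Curves produce only surface groups. To obtain an arbitrary projective group we need a base $B$ of dimension $2$; by the Lefschetz theorem a surface is enough. With $m=2$ the fibres of $p$ are intersections of two quadrics in $\mathbb P^n$. A smooth one is connected and simply connected when its dimension $n-2$ is at least $2$. For $n=3$ it is a curve of genus $1$, and for $n=2$ it is four points, so in both cases Lemma 2 does not apply. The cases $n=2,3$ are therefore reached from $n=4$ by the following lemma, which is from Buczyński, *Hyperplane sections of Legendrian subvarieties*, Math. Res. Lett. 2008.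

We use the Lefschetz theorem in this form: if $Z$ is a smooth connected projective variety and $H\subset Z$ a smooth ample divisor, then $H$ is connected if $\dim H\ge1$, and $\pi_1(H)\to\pi_1(Z)$ is an isomorphism if $\dim H\ge2$.

**Lemma 3.** Let $n\ge3$, let $X\subset\mathbb P(V)$ be a smooth connected Legendrian variety with $\dim V=2n+2$, and let $h\in\mathbb P(V)$ be general. Then $X_H=X\cap\mathbb P(h^\perp)$ is smooth and connected of dimension $n-1$, projection from $h$ embeds it as a Legendrian subvariety of $\mathbb P(h^\perp/h)\cong\mathbb P^{2n-1}$, and $\pi_1(X_H)\cong\pi_1(X)$.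

For instance, if $X=\mathbb P(\Lambda)$ is linear, then $X_H$ is a hyperplane in it, and its projection is $\mathbb P$ of a Lagrangian subspace of $h^\perp/h$.

*Proof.*

**Step 1: $X_H$ itself.** Since $\omega$ is nondegenerate, a general $h$ gives a general hyperplane $\mathbb P(h^\perp)$. So $X_H$ is smooth by Bertini's theorem, and the Lefschetz theorem gives connectedness and $\pi_1(X_H)\cong\pi_1(X)$, since $\dim X_H=n-1\ge2$. Also $h\notin X$.

**Step 2: the projection is injective on $X_H$.** Suppose $x\ne x'$ in $X_H$ have the same image. Then, for suitable vectors, $h=\alpha x+\beta x'$, and $\alpha\beta\ne0$ because $h\notin X$. As $x\in h^\perp$,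
$$0=\omega(h,x)=\beta\,\omega(x',x).$$
So $h$ lies on a line joining two points $x\neq x'$ of $X$ with $\omega(x,x')=0$. If $\omega$ is not identically $0$ on $\widehat X\times\widehat X$, such pairs form a proper closed subset of the irreducible $2n$-dimensional $X\times X$, so a family of dimension at most $2n-1$; their lines fill a set of dimension at most $2n<2n+1$. If $\omega\equiv0$ on $\widehat X\times\widehat X$, the span of $\widehat X$ is isotropic, so of dimension at most $n+1=\dim\widehat X$. Then $X$ is a linear $\mathbb P^n$, and the lines stay in $X$. In both cases a general $h$ is on no such line.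

**Step 3: the projection is immersive on $X_H$.** The differential of the projection at $x$ kills exactly the direction of the line $xh$. If that direction is tangent to $X_H$, then $h$ lies in the embedded tangent space of $X$ at $x$. The union of these $n$-dimensional spaces over the $n$-dimensional $X$ has dimension at most $2n$, so a general $h$ avoids it. With Step 2, the projection is a closed embedding of $X_H$.

**Step 4: the image is Legendrian.** The affine tangent space of $X_H$ at $x$ has dimension $n$, is isotropic, lies in $h^\perp$, and does not contain $h$. Its image in the symplectic space $h^\perp/h$ is isotropic of dimension $n=\frac12\dim(h^\perp/h)$, and it is the affine tangent space of the projected variety. $\square$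

## 7. Bundles of $(2,2)$ intersections over a surface: Theorem B

Let $G=\pi_1(Y)$ with $Y$ smooth connected projective of dimension $D\ge1$ (use $Y=\mathbb P^1$ for the trivial group). By Lemma 3 the case $n=4$ implies $n=3$, and then $n=3$ implies $n=2$. So let $n\ge4$, $N=n+1\ge5$.

On a curve we used $f=s/t$ for sections $s,t$ of an ample line bundle. On a surface $s$ and $t$ have common zeros, because $L\cdot L>0$, so $s/t$ is not a morphism. Instead we build the maps $f_i$ into the ambient space: $B$ will be a general complete intersection surface in $Y\times(\mathbb P^1)^N$, and the $f_i$ will be the projections. Varying the equations of $B$ varies $B$ and the $f_i$ together.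

**Step 1: choice of $B$.** Let
$$M=Y\times\prod_{i=1}^N\mathbb P(V_i),\qquad c=\dim M-2=D+N-2,\qquad\mathcal L=A^{\otimes3},$$
with $A$ very ample on $M$. We need two facts on jets.

*$H^0(\mathcal L)$ surjects onto 2-jets at every point $x$.* Take $\alpha_0\in H^0(A)$ with $\alpha_0(x)\ne0$, and sections $\alpha_j$ of $A$ vanishing at $x$ such that the $\alpha_j/\alpha_0$ are local coordinates at $x$. The 2-jets of $\alpha_0^3$, $\alpha_0^2\alpha_j$, $\alpha_0\alpha_j\alpha_k$ span all 2-jets.

*$H^0(\mathcal L)$ surjects onto pairs of 1-jets at any $x\ne x'$.* Take $\alpha\in H^0(A)$ with $\alpha(x')=0\ne\alpha(x)$. The sections $\alpha^2\beta$, $\beta\in H^0(A)$, vanish to order $2$ at $x'$, and at $x$ they give all 1-jets. Then exchange $x$ and $x'$.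

Let $\Sigma=H^0(M,\mathcal L)^c$. For general $\sigma=(\sigma_1,\dots,\sigma_c)\in\Sigma$, Bertini's theorem shows that each $M_k=\{\sigma_1=\dots=\sigma_k=0\}$ is smooth of codimension $k$, with $d\sigma_1,\dots,d\sigma_k$ independent along it. Each $M_k$ is an ample divisor in $M_{k-1}$, of dimension at least $2$, so by the Lefschetz theorem it is connected with the same $\pi_1$. Hence $B=B_\sigma=M_c$ is a smooth connected surface with $d\sigma_b$ onto $\mathbb C^c$, $T_bB=\ker d\sigma_b$, and
$$\pi_1(B)\cong\pi_1(M)\cong\pi_1(Y)=G.$$
Let $f_i:B\to\mathbb P(V_i)$ be the projections, and apply Section 2 with $m=2$. In charts $f_i=s_i|_B$, where $s_1,\dots,s_N$ are part of a coordinate system on $M$; so the $ds_i$ are independent at every point of $M$.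

In Steps 2 to 4 we apply the counting principle to $\Sigma$, for each of the finitely many chart choices and index sets. For $x\in M$ write $T=T_xM$, $\dim T=c+2$; trivialize $\mathcal L$ near $x$ and use coordinates that include the $s_i$.

**Step 2: general $\sigma$ satisfies (S).** Suppose (S) fails for $B_\sigma$ at $(b,[z])$ with vector $v\neq0$. We first express this by the 2-jet of $\sigma$ at $x=b$. Put $I=I(z)$, $a_i=z_i^2$ for $i\in I$, and
$$h=\sum_Ia_is_i,\qquad\alpha=dh=\sum_Ia_i\,ds_i\neq0.$$
Then $d\sigma(v)=0$ and $ds_i(v)=0$ for $i\in I$. Since $(b,[z])\in X$, $\alpha$ vanishes on $\ker d\sigma$; as $d\sigma$ is onto, $\alpha=\mu\cdot d\sigma$ for a unique $\mu\in\mathbb C^c$, and $\mu\neq0$.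

The function $h-\mu\cdot\sigma$ has zero differential at $x$ and restricts to $h|_B$ on $B$. At a critical point the Hessian restricts, and $D^2h=0$ in our coordinates. So $\mathrm{Hess}(h|_B)(u,v)=-\mu\cdot D^2\sigma(u,v)$ for $u\in\ker d\sigma$. The left side is $\sum_iz_i^2\partial_u\partial_vf_i(b)$, so the failure of (S) gives
$$\mu\cdot D^2\sigma(v,u)=0\qquad\text{for all }u\in\ker d\sigma. \tag{7}$$

Now fix $(x,[a],[v])$ with $ds_i(v)=0$ for $i\in I$; in particular $\alpha(v)=0$. We count conditions on the 2-jet $(\sigma(x),\beta=d\sigma,q=D^2\sigma)$, which is arbitrary by Step 1.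

- $\sigma(x)=0$: $c$ conditions.
- $\beta(v)=0$: $c$ conditions.
- $\alpha=\mu\cdot\beta$ with $\mu\ne0$: on $\ker\alpha$ we have $\mu\cdot\beta=0$, so $\beta$ induces a map from the $c$-dimensional space $\ker\alpha/\langle v\rangle$ to $\mathbb C^c$ that is not onto. Among $\beta$ with $\beta(v)=0$, this induced map is an arbitrary $c\times c$ matrix, and its determinant must vanish: $1$ condition.
- Condition (7): for fixed $\beta$, the vector $\mu\ne0$ and the plane $\ker\beta$ are fixed. Let $v,u_2$ be a basis of $\ker\beta$. Then (7) says $\mu\cdot q(v,v)=\mu\cdot q(v,u_2)=0$. These are $2$ independent linear conditions on $q$, since $\mu\ne0$ and $v^2,vu_2$ are independent in $\mathrm{Sym}^2T$.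

The total is $2c+3$. The parameters $x$, $[a]\in(\mathbb C^*)^I/\mathbb C^*$ and $[v]\in\mathbb P(\bigcap_I\ker ds_i)$ have dimension
$$(c+2)+(|I|-1)+(c+2-|I|-1)=2c+2<2c+3.$$
So for general $\sigma$ condition (S) holds.

**Step 3: general $\sigma$ satisfies (I).** The parameters are pairs $x\neq x'$ in $M$ with $s_i(x)=s_i(x')$ for $i\in I$, together with $[a]\in(\mathbb C^*)^I/\mathbb C^*$. The differences $s_i(x)-s_i(x')$ have independent differentials on $M\times M$, so the dimension is
$$2(c+2)-|I|+(|I|-1)=2c+3.$$
The conditions are $\sigma(x)=\sigma(x')=0$, which are $2c$, and at each of $x,x'$ that $\alpha=\sum_Ia_i\,ds_i$ vanishes on the tangent plane of $B$. As in Step 2, this says $\alpha=\mu\cdot\beta$ with $\mu\ne0$, so the $c\times(c+1)$ matrix $\beta|_{\ker\alpha}$ has rank at most $c-1$. Such matrices have codimension $(c-(c-1))(c+1-(c-1))=2$. The 1-jets at $x$ and $x'$ are arbitrary and independent by Step 1, so we have $2c+2+2=2c+4$ conditions, more than $2c+3$.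

**Step 4: the differentials $df_j$ span.** For $J\subset\{1,\dots,N\}$ consider the pairs $(x,[v])$ with $ds_j(v)=0$ for $j\in J$. They have dimension $(c+2)+(c+2-|J|-1)=2c+3-|J|$. For a fixed pair, $\sigma(x)=0$ and $d\sigma_x(v)=0$ are $2c$ conditions on $\sigma$. So for general $\sigma$ the pairs satisfying them form a set of dimension at most $3-|J|$, empty if $|J|\ge4$. Such pairs are exactly the $(b,[v])$ with $b\in B$, $0\neq v\in T_bB$ and $df_j(v)=0$ for $j\in J$. Hence:

- for $|J|\ge4$ and every $b\in B$, $\{df_j(b)\}_{j\in J}$ spans $T_b^*B$;
- for $i\ne j$, the closed set $R_{ij}=\{b:df_i(b),df_j(b)\text{ linearly dependent}\}$ has dimension at most $1$ (take $J=\{i,j\}$ and project to $B$).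

Fix $\sigma$ general, so that Steps 1 to 4 hold. Put $\Delta=\bigcup_{i\neq j}R_{ij}$, a closed analytic subset of $B$ of dimension at most $1$.

**Step 5: every fibre has dimension $n-2$ and a point where $p$ is a submersion.** For $b\in B$ let $A_b=\{a\in\mathbb C^N:\sum a_i\,df_i(b)=0\}$. By Step 4 the map $\mathbb C^N\to T_b^*B$, $a\mapsto\sum a_i\,df_i(b)$, is onto, so $A_b$ has codimension exactly $2$. The fibre is $X_b=\{[z]:(z_i^2)\in A_b\}$, the preimage of $\mathbb P(A_b)\cong\mathbb P^{n-2}$ under the finite surjective map $[z_i]\mapsto[z_i^2]$ of $\mathbb P^n$. So $X_b$ is nonempty of dimension $n-2$. It is cut out by two quadrics, so each of its components has dimension at least $n-2$; hence $X_b$ has pure dimension $n-2$.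

Suppose $A_b\subset\{a_i=0\}$ for some $i$. Then the functional $a\mapsto a_i$ vanishes on the kernel of $\mathbb C^N\to T^*_bB$, so it factors through this map. That means there is $v\in T_bB$ with $a_i=\sum_ja_j\,df_j(v)$ for all $a$: $df_i(v)=1$ and $df_j(v)=0$ for $j\neq i$. This contradicts Step 4 for $J=\{j\ne i\}$, which has $n\ge4$ elements. So $A_b$ lies in no coordinate hyperplane, hence not in their union, and there is $a\in A_b$ with all $a_i\ne0$. Choose $z_i$ with $z_i^2=a_i$. Then $[z]\in X_b$ and $I(z)=\{1,\dots,N\}$. The $df_i(b)$ span, so by (5) $p$ is a submersion at $(b,[z])$.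

**Step 6: fibres over $B\setminus\Delta$ are smooth, connected and simply connected.** Let $b\notin\Delta$; any two of the $df_i(b)$ are independent, and in particular none vanishes. Let $[z]\in X_b$. Then $|I(z)|\ge2$, since $z_i^2df_i(b)=0$ with $z_i\neq0$ is impossible. So $\{df_i(b)\}_{i\in I(z)}$ spans $T_b^*B$, and (5) is onto: $p$ is a submersion along $X_b$, and the two quadrics defining $X_b$ meet transversally.

For general $v\in T_bB$ all numbers $df_i(b)(v)$ are nonzero, so $Q_v=\{\sum_idf_i(b)(v)z_i^2=0\}$ is a smooth quadric of dimension $n-1\ge3$; it is connected and simply connected. With $v,v'$ a basis of $T_bB$, $X_b=Q_v\cap Q_{v'}$ is a smooth ample divisor in $Q_v$, of dimension $n-2\ge2$. By the Lefschetz theorem $X_b$ is connected and simply connected. This is where $n\ge4$ is needed.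

**Step 7: conclusion for $n\ge4$.** By Lemma 1, $X$ is smooth of pure dimension $n$. Over the connected set $B\setminus\Delta$, $p$ is a proper submersion with connected fibres, so $p^{-1}(B\setminus\Delta)$ is connected. Since $\dim p^{-1}(\Delta)\le1+(n-2)<n$, every component of $X$ meets $p^{-1}(B\setminus\Delta)$. The components are disjoint, so there is only one, and $X$ is connected. By Lemma 1, $\Phi(X)\cong X$ is a smooth connected Legendrian subvariety of $\mathbb{CP}^{2n+1}$. Lemma 2 applies with this $\Delta$, by Steps 5 and 6, and gives $\pi_1(X)\cong\pi_1(B)\cong G$.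

**Step 8: $n=3$ and $n=2$.** Start from a smooth connected Legendrian $X\subset\mathbb P^9$ of dimension $4$ with $\pi_1(X)\cong G$. Lemma 3 with $n=4$ gives one of dimension $3$ in $\mathbb P^7$, and Lemma 3 with $n=3$ gives one of dimension $2$ in $\mathbb P^5$, both with fundamental group $G$. $\blacksquare$
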